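# Endomorphisms of the cohomology of the flag manifolds $M(1,p,q)$

## 1. Factoring $z^6$ with blocks of degree $1,2,3$

Consider the commutative ring generated over $\mathbb Z$ by $x,c_1,c_2,d_1,d_2,d_3$ subject to the one requirement
$$(z+x)\,(z^2+c_1z+c_2)\,(z^3+d_1z^2+d_2z+d_3)=z^6 , \tag{1}$$
meaning that the coefficients of $z^5,z^4,\dots,z^0$ on the left are zero. Give $x$ degree $1$ and $c_i,d_i$ degree $i$. With degrees doubled, this is the integral cohomology ring of the manifold $M(1,2,3)$ of orthogonal decompositions of $\mathbb C^6$ into subspaces of dimensions $1,2,3$.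

The coefficients of $z^5,z^4,z^3$ allow us to eliminate the $d$'s:
$$d_1=-x-c_1,\qquad d_2=x^2+xc_1+c_1^2-c_2,\qquad d_3=-x^3-x^2c_1-xc_1^2+xc_2-c_1^3+2c_1c_2 .$$
The coefficients of $z^2,z^1,z^0$ are then relations of degrees $4,5,6$ among $x,c_1,c_2$. Also $x^6=0$: put $z=-x$ in (1).

What are the graded ring endomorphisms? They are the substitutions for $x,c_i,d_i$ that keep degrees and turn (1) into a true identity in the ring. One family is clear: for $a\in\mathbb Z$, multiply every element of degree $j$ by $a^j$. A second family comes from factoring $z^6-c^6$. Set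
$$x\mapsto ax,\qquad c_1\mapsto -ax,\qquad c_2\mapsto a^2x^2,\qquad z^3+d_1z^2+d_2z+d_3\mapsto z^3-a^3x^3 .$$
The first two factors become $(z+ax)(z^2-axz+a^2x^2)=z^3+a^3x^3$, so the full product is $z^6-a^6x^6=z^6$. A third family regroups the same factors:
$$z^2+c_1z+c_2\mapsto z^2+axz+a^2x^2,\qquad z^3+d_1z^2+d_2z+d_3\mapsto (z-ax)(z^2-axz+a^2x^2).$$
In the last two families everything lands in the subring generated by $x$. Is there anything else?

If two blocks have the same size there is. For blocks $(1,2,2)$ one can exchange the two quadratic factors, and for blocks $(1,1,2)$ the two linear ones. So the natural question concerns three distinct sizes $1,p,q$.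

## 2. Grading and projective endomorphisms, and the statements to be proved

Let $n=n_1+\dots+n_s$ with positive integers $n_i$, and let $M=M(n_1,\dots,n_s)=U(n)/(U(n_1)\times\dots\times U(n_s))$. Its cohomology is generated by the Chern classes $x_{i,l}$ ($1\le i\le s$, $1\le l\le n_i$, dimension $2l$) of the tautological bundles, subject to $\prod_i(1+x_{i,1}+\dots+x_{i,n_i})=1$. With
$$P_i(z)=z^{n_i}+x_{i,1}z^{n_i-1}+\dots+x_{i,n_i},$$
the degree-$m$ part of the relation is the coefficient of $z^{n-m}$ in $\prod_iP_i$, so the relation says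
$$P_1(z)P_2(z)\cdots P_s(z)=z^n . \tag{2}$$
This presentation holds over $\mathbb Z$, where the cohomology is a free abelian group. Hence it holds over every commutative ring $R$, with $H^*(M;R)=H^*(M;\mathbb Z)\otimes R$. We grade by half the dimension: $\deg x_{i,l}=l$. *Endomorphism* means graded $R$-algebra endomorphism.

**Definition (grading endomorphism).** For $a\in R$, the grading endomorphism $g_a$ of degree $a$ multiplies $H^{2j}(M;R)$ by $a^j$. For example, $g_0$ kills everything of positive degree, and the first family of Section 1 is $\{g_a\}$.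

**Definition (projective endomorphism).** Let $n_1=1$. The natural map $M\to M(1,n-1)=\mathbb CP^{n-1}$ induces a monomorphism $H^*(\mathbb CP^{n-1};R)\to H^*(M;R)$ whose image is the subalgebra generated by $x_{1,1}$. An endomorphism is projective if it factors through this monomorphism, that is, if its image lies in $R[x_{1,1}]$. The second and third families of Section 1 are projective.

The same map exists for each block $j$ with $n_j=1$. It stays injective over any integral domain $R$ of characteristic $0$: the power $x_{j,1}^k$ ($k<n$) is a nonzero element of the free group $H^{2k}(M;\mathbb Z)$, so $\mathbb Z\to H^{2k}(M;\mathbb Z)$, $1\mapsto x_{j,1}^k$, is injective, and it remains so after tensoring with the torsion-free, hence flat, $\mathbb Z$-module $R$.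

Theorem 1.4 of the paper "Self-Maps of Flag Manifolds" says that if $1,p,q$ are distinct and $q\ge 2p^2-1$, then every endomorphism of $H^*(M(1,p,q);R)$, $R=\mathbb Z$ or $\mathbb Q$, is grading or projective. Its authors believe that the restriction $q\ge2p^2-1$, which arises from their method of proof, is unnecessary. Our example $(p,q)=(2,3)$ is outside that range, since $3<7$.

**Theorem A.** Let $1,p,q$ be distinct positive integers and $R=\mathbb Z$ or $\mathbb Q$. Every graded algebra endomorphism of $H^*(M(1,p,q);R)$ is a grading endomorphism or a projective endomorphism.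

For the extension, let $n_1=1$, $s\ge3$, $\max n_i\ge2$, $M=M(n_1,\dots,n_s)$. For a permutation $\sigma$ of $\{1,\dots,s\}$ with $n_{\sigma(i)}=n_i$ for all $i$, let $\tau_\sigma$ be the automorphism $x_{i,l}\mapsto x_{\sigma(i),l}$.

**Theorem B.** Let $R$ be an integral domain of characteristic $0$.

1. Every graded $R$-algebra endomorphism $f$ of $H^*(M;R)$ either equals $g_a\tau_\sigma$ with $a\in R$ and $\sigma$ as above, or has image in the subalgebra generated by $x_{j,1}$ for some $j$ with $n_j=1$ (i.e. factors through $H^*(\mathbb CP^{n-1};R)\to H^*(M;R)$ for the $j$-th line bundle).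
2. Let $R=\mathbb Z$ or $\mathbb Q$. The nonzero $f$ (i.e. $f\ne g_0$) with image in $R[x_{j,1}]$, $n_j=1$, correspond bijectively to the data of $a\in R\setminus\{0\}$ and a partition $\{d:d\mid n,\ d>1\}=\Delta_2\sqcup\dots\sqcup\Delta_s$ with $\sum_{d\in\Delta_i}\varphi(d)=n_i$ $(2\le i\le s)$, via
$$f(x_{1,1})=a\,x_{j,1},\qquad f(P_i)(z)=\prod_{d\in\Delta_i}(-ax_{j,1})^{\varphi(d)}\,\Phi_d\Big(\frac{z}{-ax_{j,1}}\Big)\quad(2\le i\le s),$$
where $\Phi_d$ is the $d$-th cyclotomic polynomial.

The displayed factors are the homogenized cyclotomic polynomials, so no division takes place. For $(1,2,3)$ we have $\varphi(2)=1$, $\varphi(3)=\varphi(6)=2$, so $\Delta_2=\{3\}$ or $\{6\}$. Since $\Phi_3=Y^2+Y+1$ and $\Phi_6=Y^2-Y+1$, these give $z^2-axz+a^2x^2$ and $z^2+axz+a^2x^2$: exactly the second and third families of Section 1.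

**Corollary.** Let $1,p,q$ be distinct and $n=1+p+q$. Over $\mathbb Z$ or $\mathbb Q$, $H^*(M(1,p,q))$ has a non-grading endomorphism iff $p$ is a sum of $\varphi(d)$ over some set of divisors $d>1$ of $n$. If $n$ is prime, every endomorphism is a grading endomorphism. The distinctness hypothesis in Theorem A cannot be dropped: if $p=q\ge2$, or exactly one of $p,q$ is $1$, a block swap $\tau_\sigma$ is neither grading nor projective.

## 3. The case $(1,2,3)$ by comparing coefficients

The first thing to try is to write the endomorphism with unknown coefficients and use the relations. For $(1,2,3)$ this succeeds, and it shows what to look for in general. Work over $\mathbb C$ and let $S=\mathbb C[x,c_1,c_2]$. Here we take $F(x)=x$ for granted; Section 5 shows how to arrive at that.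

Write $1/(1+c_1t+c_2t^2)=\sum h_jt^j$ and $1/\big((1+xt)(1+c_1t+c_2t^2)\big)=\sum d_jt^j$. Then $h_0=1$, $h_1=-c_1$ and $h_j=-c_1h_{j-1}-c_2h_{j-2}$, so
$$h_2=c_1^2-c_2,\quad h_3=-c_1^3+2c_1c_2,\quad h_4=c_1^4-3c_1^2c_2+c_2^2,\quad h_5=-c_1^5+4c_1^3c_2-3c_1c_2^2,$$
and $d_j=h_j-xd_{j-1}$. Multiplying the truncation $1+d_1t+d_2t^2+d_3t^3$ by $(1+xt)(1+c_1t+c_2t^2)$ gives $1+r_4t^4+r_5t^5+r_6t^6$, where $r_4=-d_4$ and $r_5=-d_5-(x+c_1)d_4$. The ring is $S/(r_4,r_5,r_6)$, with
$$-r_4=c_2^2-Ac_2+B,\qquad A=3c_1^2+2xc_1+x^2,\quad B=c_1^4+xc_1^3+x^2c_1^2+x^3c_1+x^4,$$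
$$r_5\equiv -h_5=c_1(c_1^4-4c_1^2c_2+3c_2^2)\pmod{r_4}.$$

There are no relations in degree $\le3$, so an endomorphism with $F(x)=x$ lifts to $S$:
$$F(c_1)=\alpha x+\beta c_1,\qquad F(c_2)=\varepsilon c_2+m,\quad m\in\mathbb C[x,c_1]_2 .$$
Since $F(r_4)$ is an element of degree $4$ in the ideal, $F(r_4)=\kappa r_4$. Comparing powers of $c_2$:
$$\kappa=\varepsilon^2,\qquad \varepsilon(2m-F(A))=-\varepsilon^2A,\qquad m^2-F(A)m+F(B)=\varepsilon^2B .$$
Let $D=A^2-4B=5c_1^4+8xc_1^3+6x^2c_1^2-3x^4$. The third equation gives $(2m-F(A))^2=F(D)+4\varepsilon^2B$.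

*If $\varepsilon=0$*, then $F(D)=D(x,\alpha x+\beta c_1)$ is a square. If $\beta\ne0$, a linear change of variable would make $D(1,c)=5c^4+8c^3+6c^2-3$ a square. Its square root would be $\pm\big(\sqrt5c^2+\tfrac4{\sqrt5}c+\tfrac7{5\sqrt5}\big)$ by the top three coefficients, but then the coefficient of $c$ would be $\frac{56}{25}\ne0$. So $\beta=0$, $F(c_1)=\alpha x$, and $(2m-A(1,\alpha)x^2)^2=D(1,\alpha)x^4$ forces $m\in\mathbb Cx^2$. Everything lands in $\mathbb C[x]$.

*If $\varepsilon\ne0$*, then $2m-F(A)=-\varepsilon A$ and therefore $F(D)=\varepsilon^2D$, that is, $D(1,\alpha+\beta c)=\varepsilon^2D(1,c)$. Here $\beta\neq 0$ by degree, and the coefficients of $c^4,c^3,c^2,c$ give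
$$\varepsilon^2=\beta^4,\quad 20\alpha+8=8\beta,\quad 30\alpha^2+24\alpha+6=6\beta^2,\quad \alpha(5\alpha^2+6\alpha+3)=0 .$$
Inserting $\alpha=\frac25(\beta-1)$ in the third yields $4\beta^2+1=5\beta^2$, so $\beta=\pm1$. For $\beta=-1$ we get $\alpha=-\frac45$ and $5\alpha^2+6\alpha+3=\frac75\ne0$, impossible. So $\beta=1$, $\alpha=0$, $\varepsilon=\pm1$ and $m=\frac12(1-\varepsilon)A$. If $\varepsilon=1$, $F$ is the identity. If $\varepsilon=-1$, then $F(c_2)=A-c_2$, the exchange of the two roots of the quadratic $-r_4$. The next relation rules this out. By degree, $F(r_5)\equiv\kappa'r_5$ modulo $r_4$. Set $x=0$, so that $c_2^2\equiv3c_1^2c_2-c_1^4$. Then $r_5\equiv c_1(5c_1^2c_2-2c_1^4)$, while replacing $c_2$ by $3c_1^2-c_2$ gives $c_1(-5c_1^2c_2+13c_1^4)$. The coefficients of $c_2$ force $\kappa'=-1$, and then $2=13$, a contradiction.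

So $(1,2,3)$ is settled, given $F(x)=x$. The argument treated $S/(r_4)$ as a double cover of the $(x,c_1)$-plane. It is a domain because $D$ is not a square, it is branched along $D=0$, and an endomorphism that does not collapse must preserve the branch curve. The argument stops where the quadratic formula stops. For $p=2$ the relation $r_{q+1}$ has degree $\lfloor (q+1)/2\rfloor$ in $c_2$, already $3$ for $q=5$. For $p\ge3$ there are more variables and more relations before the last two, and nothing tells us the branch locus. What we keep is the plan: drop the last two relations, show that the quotient is a domain, and compare branch loci. What we change is the base of the covering. If the last two relations are called $u$ and $w$ instead of being set to zero, the quotient describes factorizations of $z^n+uz+w$, and for this trinomial both the Galois group and the branch points can be computed.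

## 4. Relations, lifting, and two partial quotients

From here on $n_1=1$, $s\ge3$, and $q:=n_s=\max n_i\ge2$. The last condition only reorders the blocks with index $\geq 2$. For Theorem A, $s=3$ and $(n_1,n_2,n_3)=(1,p,q)$ with $2\le p<q$; this is allowed since $M(1,p,q)=M(1,q,p)$ with the same class $x_{1,1}$. We then write $x=x_{1,1}$, $c_i=x_{2,i}$, $P=P_2$, $Q=P_3$.

**Step 1 (eliminate the last block).** The purpose is a presentation with as many relations as variables and no relation in low degree. Let $S_R=R[x_{i,l}:i<s,\ l\le n_i]$, a polynomial ring in $n-q\ge2$ variables, and $S=S_{\mathbb C}$. If $Q=z^q+d_1z^{q-1}+\dots+d_q$, then the coefficient of $z^{n-j}$ in $P_1\cdots P_{s-1}Q$ is $d_j$ plus an integral polynomial in the $x_{i,l}$ and the $d_{j'}$ with $j'<j$. So there are unique $d_j\in S_{\mathbb Z}$ of degree $j$ ($1\le j\le q$) that make the coefficients of $z^{n-1},\dots,z^{n-q}$ vanish, and then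
$$P_1\cdots P_{s-1}Q=z^n+\sum_{m=q+1}^{n}r_mz^{n-m},\qquad \deg r_m=m . \tag{3}$$
Eliminating $x_{s,l}=d_l$ from (2) gives $H^*(M;R)=S_R/(r_{q+1},\dots,r_n)$. In particular:

(4) *In degrees $\le q$, $H^*(M;R)$ is free over $R$ on the monomials in the $x_{i,l}$ with $i<s$.*

Put $I=(r_{q+1},\dots,r_n)\subset S$ and $A=S/I=H^*(M;\mathbb C)$. We use the following translation throughout.

**(U)** For a commutative $\mathbb C$-algebra $C$, a homomorphism $S\to C$ is the same as a choice of monic polynomials over $C$ of degrees $n_1,\dots,n_{s-1}$, the images of $P_1,\dots,P_{s-1}$. If $Q_C$ is monic of degree $q$ and the product of all these polynomials is $z^n+\sum_{m>q}b_mz^{n-m}$, then $Q_C$ is the image of $Q$ and $b_m$ the image of $r_m$. Indeed, the recursion that determines $Q$ has only one solution over $C$.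

**Step 2 (freeness).** The purpose is to control the quotient after dropping the last one or two relations. Put
$$u=r_{n-1},\quad w=r_n,\quad J_2=(r_{q+1},\dots,r_{n-2}),\quad J_1=J_2+(u),\qquad R_2=S/J_2,\quad R_1=S/J_1=R_2/(u).$$
If $n-q=2$, then $J_2=0$. For $(1,2,3)$, $J_2=(r_4)$.

By (U), homomorphisms $A\to\mathbb C$ are factorizations of $z^n$ into monic factors of degrees $n_1,\dots,n_s$. There is only one, so the zero set of $I$ is the origin, and $A$ is finite-dimensional by the Nullstellensatz. Now $n-q$ homogeneous elements of positive degree with finite-dimensional quotient in a polynomial ring in $n-q$ variables form a regular sequence. Dividing by a homogeneous non-zero-divisor of degree $m$ multiplies the Hilbert series by $1-t^m$, so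
$$\mathrm{Hilb}_A(t)=\frac{\prod_{m=q+1}^n(1-t^m)}{\prod_{i<s}\prod_{l\le n_i}(1-t^l)},\qquad \dim A=\frac{(q+1)\cdots n}{\prod_{i<s}n_i!}=\frac{n!}{\prod_{i}n_i!}=:\nu .$$
Similarly $\mathrm{Hilb}_{R_2}=\mathrm{Hilb}_A/\big((1-t^{n-1})(1-t^n)\big)$. Lift a homogeneous basis of $A=R_2/(u,w)$ to homogeneous elements of $R_2$. By induction on degree they generate $R_2$ over $\mathbb C[u,w]$. The free graded module on generators of these degrees, over a polynomial ring in two variables of degrees $n-1,n$, has the same Hilbert series as $R_2$, so the surjection onto $R_2$ is bijective. Hence *$R_2$ is a free $\mathbb C[u,w]$-module of rank $\nu$*, with $u,w$ algebraically independent in it. In the same way *$R_1$ is a free graded $\mathbb C[w]$-module of rank $\nu$*. Finally, $S,A,R_1,R_2$ agree in degrees $\le q$.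

**Step 3 (lifting).** The purpose is to make an endomorphism act on $R_2$ and $R_1$. Let $f$ be an endomorphism of $A$. The generators of $S$ have degrees $\le q$, where $S=A$, so $f$ lifts uniquely to a graded endomorphism $F$ of $S$, and $F(I)\subset I$. A homogeneous element of $I$ of degree $m$ is a combination of those $r_k$ with $k\le m$ only. Therefore $F(J_2)\subset J_2$, $F(J_1)\subset J_1$, and
$$F(u)\equiv\lambda_1u,\qquad F(w)\equiv\lambda w+\ell u\pmod{J_2},\qquad \lambda_1,\lambda\in\mathbb C,\ \ell\in S_1 .$$
Let $P_i^F$ be $P_i$ with $F$ applied to the coefficients, where $P_s=Q$. Applying $F$ to (3):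
$$\prod_iP_i^F=z^n+\lambda_1uz+\lambda w+\ell u\ \text{ in }R_2[z],\qquad \prod_iP_i^F=z^n+\lambda w\ \text{ in }R_1[z]. \tag{5}$$

## 5. Roots of unity as test points

We evaluate on factorizations of $z^n-1$ in order to find $F(x_{1,1})$.

By (U), homomorphisms $R_1\to\mathbb C$ with $w\mapsto-1$ are factorizations $z^n-1=P_1\cdots P_s$, that is, ordered partitions $(T_1,\dots,T_s)$ of $\mu_n$ with $|T_i|=n_i$, $T_i$ being the root set of $P_i$. Call these *points*. There are $\nu$ of them, and at a point $x_{i,1}=-\sum_{t\in T_i}t$. For three blocks a point is a pair $(\xi,T)$ with $\xi=-x$ and $T\subset\mu_n\setminus\{\xi\}$, $|T|=p$.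

**Lemma 1.** (a) A homogeneous $g\in S$ of degree $\le q$ that vanishes at all points is $0$. (b) At every point $\prod_iP_i^F=z^n-\lambda$. (c) If $F(x_{1,1})=0$, then $F$ kills all $x_{i,l}$, $i<s$.

*Proof.* (a) Since $R_1$ is free of rank $\nu$ over $\mathbb C[w]$, $\dim R_1/(w+1)=\nu$. An algebra of dimension $\nu$ with $\nu$ distinct homomorphisms to $\mathbb C$ is isomorphic to $\mathbb C^\nu$ by evaluation. So the image of $g$ in $R_1$ is $(w+1)g'$ for some $g'$. If $g'\ne0$, with lowest component $g'_{\min}$ and highest component $g'_{\max}$, then $(w+1)g'$ has the nonzero component $g'_{\min}$ and, in a strictly larger degree, the component $wg'_{\max}\ne0$ ($w$ is a non-zero-divisor of positive degree). It would not be homogeneous. So $g'=0$, $g\in J_1$, and $g=0$ because $J_1$ starts in degree $q+1$.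

(b) Evaluate the second equation of (5), with $w\mapsto-1$.

(c) If $F(x_{1,1})=0$, then $P_1^F=z$ divides $z^n-\lambda$, so $\lambda=0$, and at every point all $P_i^F$ are powers of $z$. So every $F(x_{i,l})$ vanishes at all points, and (a) applies. $\square$

**Lemma 2 (three blocks).** Let $(n_1,n_2,n_3)=(1,p,q)$ with $2\le p<q$. Then $F(x)=ax$ for some $a\in\mathbb C$.

*Proof.* Write $F(x)=ax+bc_1$. At $(\xi,T)$ we have $-F(x)=a\xi+b\sum_{t\in T}t$, and this is a root of $z^n-\lambda$ by Lemma 1(b). So it has the same modulus $\rho=|\lambda|^{1/n}$ at all points.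

Suppose $b\ne0$. Fix $\xi$ and a set $T_0\subset\mu_n\setminus\{\xi\}$ with $|T_0|=p-1$, and put $s_0=a\xi+b\sum_{t\in T_0}t$. Use $T=T_0\cup\{t\}$ for each of the $q+1\ge3$ elements $t\in\mu_n\setminus(T_0\cup\{\xi\})$. The distinct numbers $s_0+bt$ lie on the circle with center $s_0$ and radius $|b|$, and all have modulus $\rho$; being distinct, they force $\rho>0$. Two circles with three common points coincide, so $s_0=0$. Thus $a\xi+b\sum_{t\in T_0}t=0$ for every $T_0$. Since $1\le p-1<n-1$, we may exchange one element $t$ of $T_0$ for an element $t'\notin T_0\cup\{\xi\}$; subtracting gives $b(t-t')=0$, a contradiction. $\square$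

**What these points do not see.** Suppose $F(x)=x$. At $(\xi,T)$ the polynomial $P^FQ^F$ is $(z^n-1)/(z-\xi)$, so $P^F$ has a root set $T'\subset\mu_n\setminus\{\xi\}$ with $|T'|=p$. We want to show that $T'=T$ always, or that $T'$ does not depend on $T$ except for the rotation by $\xi$. But $R_1/(w+1)\cong\mathbb C^\nu$, and *every* self-map of the finite set of points is an algebra endomorphism. For example, $(\xi,T)\mapsto(\xi,\{\xi^2t^{-1}:t\in T\})$ is well defined, fixes $x$, and commutes with all rotations by $\mu_n$. Only the degree bounds on $F(c_i)$ are left to exclude such maps, and this is a problem about sums of roots of unity. The reason is that all roots of $z^n+w$ are multiples $\zeta\theta$ of one of them, so no Galois group permutes the roots in $T$ freely. We therefore keep $u$ and study $z^n+uz+w$.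

## 6. Critical values of $1+y+\dots+y^{n-1}$

If $\theta$ is a root of $z^n+uz+w$, then $w=-\theta^n-u\theta$. Put $\psi(y)=1+y+\dots+y^{n-1}$ and $v=u/\theta^{n-1}$. Then
$$z^n+uz+w=(z^n-\theta^n)+u(z-\theta),\qquad\text{so at } z=\theta y:\quad \theta^n(y-1)\big(\psi(y)+v\big). \tag{6}$$
So the other $n-1$ roots are governed by the one-parameter family $\psi(y)+v$.

**Lemma 3.** Let $n\ge3$ and let $B\subset\mathbb C$ be the set of critical values of $\psi$.

(a) $\psi$ has $n-2$ distinct critical points, all simple, with pairwise distinct critical values.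

(b) $\sum_{b\in B}b\ne0$.

(c) Let $N_0$ be the splitting field of $\psi(y)+v$ over $\mathbb C(v)$. Then $\mathrm{Gal}(N_0/\mathbb C(v))=S_{n-1}$, acting on the roots, and the finite places $v=v_0$ that ramify in $N_0$ are exactly those with $-v_0\in B$.

(d) If $\theta$ is transcendental over $N_0$, the Galois group of $\psi(y)+v$ over $\mathbb C(v,\theta)$ is $S_{n-1}$.

For $n=3$: $\psi=1+y+y^2$ has the critical point $-\frac12$ and $B=\{\frac34\}$.

*Proof of (a).* Differentiating $(y-1)\psi=y^n-1$ gives $\psi+(y-1)\psi'=ny^{n-1}$. Multiplying by $y-1$,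
$$(y-1)^2\psi'(y)=g(y):=(n-1)y^n-ny^{n-1}+1 .$$
Here $g(0)=1$ and $g'(y)=n(n-1)y^{n-2}(y-1)$, so every root of $g$ other than $1$ is simple. Since $\psi'(1)=n(n-1)/2\ne0$, the root $1$ of $g$ is exactly double, and the roots of $\psi'$ are the other $n-2$ roots of $g$, all simple and none equal to $0$ or $1$. At a critical point $y$ the first identity gives $b:=\psi(y)=ny^{n-1}\neq 0$. Dividing $g(y)=0$ by $y^{n-1}$ gives $(n-1)y=n-y^{-(n-1)}=n-n/b$. So $b$ determines $y$.

*Proof of (b).* The roots of $g$, with multiplicity, have elementary symmetric functions $e_1=\frac n{n-1}$ and $e_2=\dots=e_{n-1}=0$. Newton's identities reduce to $p_k=e_1p_{k-1}$ for the power sums with $2\le k\le n-1$, so $p_{n-1}=(\frac n{n-1})^{n-1}$. Removing the double root $1$,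
$$\sum_{b\in B}b=n\sum_{\psi'(y)=0}y^{n-1}=n\Big(\big(1+\tfrac1{n-1}\big)^{n-1}-2\Big)>0,$$
by the binomial expansion, which has a further positive term since $n-1\ge2$. (For $n=3$: $3(\frac94-2)=\frac34$.)

*Proof of (c).* First the local structure. Put $s=v-v_0$ (in this proof only). If $-v_0\notin B$, then $\psi(y)+v_0$ has distinct roots, so by Hensel's lemma $\psi(y)+v$ splits over $\mathbb C((s))$, and $v_0$ is unramified. If $-v_0=b\in B$, then by (a) $\psi(y)+v_0$ has one double root $y_0$ and $n-3$ simple roots. By Hensel's lemma, over $\mathbb C[[s]]$ the polynomial $\psi(y)+v$ is a product of $n-3$ linear factors and a quadratic $(y-y_0)^2+\alpha(y-y_0)+\beta$ with $\alpha,\beta\in s\mathbb C[[s]]$. At $y=y_0$ the left side is $\psi(y_0)+v=s$, and the linear factors are units there. So $s=\beta\cdot(\text{unit})$, and the quadratic is Eisenstein. The completion of $N_0$ at a place above $v_0$ is thus a ramified quadratic extension of $\mathbb C((s))$. The inertia group has order $2$, and its generator exchanges the two roots of the quadratic and fixes the others: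 it is a transposition. So $v_0$ ramifies.

Now the group. Let $H$ be the subgroup of $\mathrm{Gal}(N_0/\mathbb C(v))$ generated by all inertia groups at finite places. These are permuted by conjugation, so $H$ is normal. The field $N_0^H$, of degree $d$ over $\mathbb C(v)$, is unramified outside $\infty$, so for its genus $\gamma$ Riemann–Hurwitz gives $-2\le2\gamma-2\le-2d+(d-1)$. Hence $d=1$, and the Galois group is generated by transpositions. It is transitive: $\psi(y)+v$ is linear in $v$ with coefficient $1$, hence irreducible in $\mathbb C[v,y]$, and irreducible over $\mathbb C(v)$ by Gauss's lemma. A transitive group generated by transpositions is the full symmetric group, because the graph whose edges are the transpositions is connected.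

*Proof of (d).* A basis of $N_0$ over $\mathbb C(v)$ stays linearly independent over $\mathbb C(v,\theta)$: clear denominators in a relation and compare coefficients of powers of $\theta$. So $[N_0(\theta):\mathbb C(v,\theta)]=(n-1)!$, and $N_0(\theta)$ is the splitting field. A group of permutations of $n-1$ roots with this order is $S_{n-1}$. $\square$

## 7. Factorizations of the trinomial: $R_2$ is a domain

In the example of Section 3, $R_2$ was a domain because $D$ was not a square. The general reason is that a symmetric group acts transitively on factorizations.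

**Step 1 (the Galois group of the trinomial).** Let $K_0=\mathbb C(u,w)$, $G(z)=z^n+uz+w$, $\Omega$ an algebraic closure of $K_0$, and $\theta\in\Omega$ a root of $G$. Since $\mathbb C[u,w,z]/(G)\cong\mathbb C[u,z]$ is a domain and $G$ is monic in $z$, $G$ is irreducible over $K_0$, hence separable. The field $K:=K_0(\theta)=\mathbb C(u,\theta)$ has transcendence degree $2$, so $u,\theta$ are algebraically independent. With $v=u/\theta^{n-1}$ we have $K=\mathbb C(\theta,v)$, with $\theta,v$ algebraically independent.

Let $Z$ be the set of the $n-1$ roots of $G$ other than $\theta$. By (6), $Z=\{\theta y:\psi(y)+v=0\}$. Put $N=K(Z)=N_0(\theta)$, where $N_0\subset\Omega$ is the splitting field of $\psi(y)+v$ over $\mathbb C(v)$. Since $N_0$ is algebraic over $\mathbb C(v)$, $\theta$ is transcendental over it, and Lemma 3(d) gives $\mathrm{Gal}(N/K)=\mathrm{Sym}(Z)$. So $\mathrm{Gal}(N/K_0)$ has order $n\cdot(n-1)!=n!$ and is the full symmetric group on the roots of $G$.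

**Step 2 ($R_2$ is a domain).** Let $E=R_2\otimes_{\mathbb C[u,w]}K_0$, a $K_0$-algebra of dimension $\nu$. By (U), $\mathrm{Hom}_{K_0}(E,\Omega)$ is the set of factorizations of $G$ over $\Omega$ into monic factors of degrees $n_1,\dots,n_s$. Here we use $n-q\ge2$, so that the coefficients of $z^{n-1},\dots,z^{n-q}$ in $G$ are indeed zero. Since $G$ has distinct roots, there are $\nu$ such factorizations. So $E\otimes_{K_0}\Omega$, of dimension $\nu$, has $\nu$ distinct $\Omega$-algebra homomorphisms to $\Omega$ and is therefore $\Omega^\nu$. Hence $E$ is reduced, a finite product of fields, and its factors correspond to the orbits of $\mathrm{Gal}(\Omega/K_0)$ on the set of factorizations. By Step 1 there is one orbit. So $E$ is a field. As $R_2$ is free over $\mathbb C[u,w]$, it embeds in $E$. Thus $R_2$ is a domain with fraction field $L:=E$.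

**Step 3 (the position of $L$).** Embed $L$ in $\Omega$ by a factorization with $-x_{1,1}=\theta$ and $P_i=\prod_{t\in T_i}(z-t)$ for $i\ge2$, where $Z=T_2\sqcup\dots\sqcup T_s$ and $|T_i|=n_i$. Then $K\subset L\subset N$, and $L$ is generated over $K$ by the coefficients of $P_2,\dots,P_s$. An element of $\mathrm{Sym}(Z)$ fixes these coefficients iff it preserves each $T_i$. Hence
$$\mathrm{Gal}(N/L)=\prod_{i\ge2}\mathrm{Sym}(T_i),\qquad [L:K]=\frac{(n-1)!}{\prod_{i\ge2}n_i!}. \tag{7}$$
For three blocks the group is $\mathrm{Sym}(T)\times\mathrm{Sym}(Z\setminus T)$ and the degree is $\binom{n-1}p$.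

## 8. Comparing branch points

**Proposition 4.** Let $F$ be the lift to $S$ of an endomorphism of $A$, with $F(x_{1,1})=x_{1,1}$. Then one of the following holds.

(i) There is a partition $\mu_n\setminus\{1\}=\Sigma_2\sqcup\dots\sqcup\Sigma_s$ with $|\Sigma_i|=n_i$ and $P_i^F=\prod_{\zeta\in\Sigma_i}(z+\zeta x_{1,1})$ in $S[z]$ for $2\le i\le s$.

(ii) There is a permutation $\sigma$ of $\{2,\dots,s\}$ with $n_{\sigma(i)}=n_i$ and $P_i^F=P_{\sigma(i)}$ in $S[z]$ for $2\le i\le s$.

*Proof.* At a point with $T_1=\{\xi\}$, Lemma 1(b) says that $-F(x_{1,1})=\xi$ is a root of $z^n-\lambda$. So $\lambda=\xi^n=1$.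

**Step 1 (determine the product of the $P_i^F$).** This is where we use that $R_2$ is a domain. In $R_2$ put $\theta=-x_{1,1}$. Since $P_1=z-\theta$, substituting $z=\theta$ into $\prod_iP_i=z^n+uz+w$ gives $\theta^n+u\theta+w=0$. Since also $P_1^F=z-\theta$, substituting $z=\theta$ into (5) gives $\theta^n+\lambda_1u\theta+w+\ell u=0$. Subtract:
$$u\big((\lambda_1-1)\theta+\ell\big)=0 .$$
As $R_2$ is a domain and $u\ne0$ in it, $\ell=(1-\lambda_1)\theta$. Inserting this and $w=-\theta^n-u\theta$, the right side of (5) becomes $z^n-\theta^n+\lambda_1u(z-\theta)$. Cancel the factor $z-\theta$: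
$$\prod_{i\ge2}P_i^F=\Theta(z)+\lambda_1u,\qquad \Theta(z)=\frac{z^n-\theta^n}{z-\theta}=\prod_{\zeta\in\mu_n\setminus\{1\}}(z-\zeta\theta)\qquad\text{in }R_2[z]. \tag{8}$$

**Step 2 (the case $\lambda_1=0$ gives (i)).** By (8) and unique factorization in $L[z]$, there is a partition of $\mu_n\setminus\{1\}$ into sets $\Sigma_i$ with $|\Sigma_i|=n_i$ and $P_i^F=\prod_{\zeta\in\Sigma_i}(z-\zeta\theta)$, where $\theta=-x_{1,1}$. The coefficients have degrees $\le n_i\le q$, where $S$ and $R_2$ agree. So the identity holds in $S[z]$.

From now on $\lambda_1\ne0$.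

**Step 3 (the same field $L$ is seen twice).** The purpose is to show that $\psi(y)+v$ and $\psi(y)+\lambda_1v$ have the same splitting field. Since $\Theta(\theta y)=\theta^{n-1}\psi(y)$ and $u=\theta^{n-1}v$, the right side of (8) has the root set
$$Z'=\{\theta y:\psi(y)+\lambda_1v=0\}\subset\Omega .$$
Let $N'=K(Z')$. Applying the automorphism $v\mapsto\lambda_1v$ of $K=\mathbb C(\theta,v)$ over $\mathbb C(\theta)$ to Lemma 3(d), $|Z'|=n-1$ and $\mathrm{Gal}(N'/K)=\mathrm{Sym}(Z')$. The root sets $T_i'$ of the $P_i^F$ ($i\ge2$) partition $Z'$, and $|T_i'|=n_i$. Let $L'$ be generated over $K$ by the coefficients of all $P_i^F$. It is the fixed field of the stabilizer of the ordered partition $(T_2',\dots,T_s')$, so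
$$[L':K]=\frac{(n-1)!}{\prod_{i\ge2}n_i!}=[L:K].$$
But these coefficients lie in $R_2\subset L$, so $L'\subset L$, and therefore $L'=L$.

Recall that the Galois closure of $L/K$ inside $N$ is the fixed field of the *core* of $\mathrm{Gal}(N/L)$, the intersection of its conjugates. (For example, the stabilizer of a point in $S_3$ has core $1$.) The core here is trivial. It preserves every image of $T_2$, hence every subset of $Z$ of size $n_2$, where $1\le n_2\le n-2$. If an element moved $t$ to $t'\ne t$, it would not preserve a subset of that size containing $t$ but not $t'$. So $N$ is the Galois closure of $L/K$ in $\Omega$. By the same argument in $\mathrm{Sym}(Z')$, $N'$ is the Galois closure of $L'=L$. Hence $N=N'$.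

**Step 4 (branch points force $\lambda_1=1$).** Let $N_0'\subset\Omega$ be the splitting field of $\psi(y)+\lambda_1v$ over $\mathbb C(v)$. Then $N_0(\theta)=N=N'=N_0'(\theta)$. An element of $N_0'$ lies in $N_0(\theta)$ and is algebraic over $N_0$. As $\theta$ is transcendental over $N_0$, it lies in $N_0$. So $N_0'\subset N_0$, and by symmetry $N_0=N_0'$. By Lemma 3(c), the finite branch points of $N_0$ are the $v_0$ with $-v_0\in B$. By the same lemma with $\lambda_1v$ in place of $v$, those of $N_0'$ are the $v_0$ with $-\lambda_1v_0\in B$. Hence $\lambda_1^{-1}B=B$. Summing the elements,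
$$\lambda_1^{-1}\sum_{b\in B}b=\sum_{b\in B}b\ne0$$
by Lemma 3(b), so $\lambda_1=1$.

**Step 5 (orbits identify the $P_i^F$).** Now $Z'=Z$, and each $T_i'$ is a subset of $Z$. The coefficients of $P_i^F$ lie in $L$, so $T_i'$ is stable under $\mathrm{Gal}(N/L)=\prod_j\mathrm{Sym}(T_j)$, whose orbits on $Z$ are $T_2,\dots,T_s$. So $T_i'$ is a union of some of these orbits. The $s-1$ sets $T'_i$ are nonempty, disjoint, and cover $Z$, and there are $s-1$ orbits. Hence each $T_i'$ is a single orbit, $T_i'=T_{\sigma(i)}$, with $\sigma$ a permutation of $\{2,\dots,s\}$ and $n_{\sigma(i)}=n_i$. So $P_i^F=P_{\sigma(i)}$ in $R_2[z]$, hence in $S[z]$, all coefficients having degree $\le q$. This is (ii). $\square$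

## 9. Proof of Theorem A

Let $f$ be an endomorphism of $H^*(M(1,p,q);R)$, $R=\mathbb Z$ or $\mathbb Q$, with $2\le p<q$, and let $F$ be the lift of $f\otimes\mathbb C$. By (4), in degrees $\le q$ the module $H^*(M;R)$ is the $R$-span of the monomials inside $S$. So $f(x)$ and $f(c_i)$, of degrees $\le p<q$, are the same elements as $F(x)$ and $F(c_i)$. They determine $f$, since $x_{3,l}=d_l$ is a polynomial in $x,c_1,\dots,c_p$.

By Lemma 2, $F(x)=ax$, and $a\in R$ because $x$ belongs to the basis $x,c_1$ of $H^2(M;R)$. If $a=0$, then $F(c_i)=0$ for all $i$ by Lemma 1(c), and $f=g_0$.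

Let $a\ne0$. The composite of $F$ with the grading endomorphism of $S$ of degree $a^{-1}$ lifts an endomorphism of $A$ and fixes $x$, so Proposition 4 applies to it. In case (ii), $p\ne q$ forces $\sigma$ to be the identity. Undoing the normalization, $f(x)=ax$ and $f(c_i)=a^ic_i$, so $f=g_a$. In case (i), $f(c_i)\in\mathbb Cx^i\cap H^{2i}(M;R)=Rx^i$, since $x^i$ is one of the basis monomials. Then the image of $f$ lies in $R[x]$, and $f$ is projective. $\square$

Distinctness was used in two places: $p\ge2$ in Lemma 2, where $T_0$ must be nonempty, and $p\ne q$ to exclude the exchange $\sigma$.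

## 10. More blocks: Theorem B(1)

Proposition 4 already covers any number of blocks. What remains is the coefficient ring and the linear part.

**Step 1 (reduce to coefficients in $\mathbb C$).** Choose polynomials over $R$ that represent the $f(x_{i,l})$, and expressions showing that $f$ sends the relations into the relation ideal. The finitely many coefficients generate a subring $R_0\subset R$, finitely generated over $\mathbb Z$, and $f$ comes from an endomorphism of $H^*(M;R_0)$ by extension of scalars. The fraction field of $R_0$ is finitely generated of characteristic $0$, so it embeds in $\mathbb C$. It suffices to prove (1) over $R_0$. So assume $R\subset\mathbb C$, and let $F$ be the lift of $f\otimes\mathbb C$. As in Section 9, by (4) the elements $f(x_{i,l})$ are the $F(x_{i,l})\in S$.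

**Step 2 (linear part: $F(x_{1,1})=a\,x_{j,1}$ with $n_j=1$).** Write $F(x_{1,1})=\sum_{i<s}b_ix_{i,1}$ and $b_s:=0$. At a point $(T_1,\dots,T_s)$ the number $-F(x_{1,1})=\sum_ib_i\sum_{t\in T_i}t$ is a root of $z^n-\lambda$ by Lemma 1(b), so it has the same modulus $\rho$ at all points. If all $b_i$ vanish, take $a=0$ and $j=1$. Otherwise let $b_i\ne0$. At any point choose $t\in T_i$ and let
$$V=\{t\}\cup\bigcup_{b_j=0}T_j,\qquad |V|\ge1+q\ge3 .$$
Redistribute $V$: an arbitrary $t'\in V$ takes the place of $t$ in $T_i$, and the rest of $V$ fills the blocks with coefficient $0$. The value becomes $s_0+b_it'$, where $s_0$ is the weighted sum over $\mu_n\setminus V$ and does not depend on $t'$. So at least three distinct numbers on the circle with center $s_0$ and radius $|b_i|>0$ have modulus $\rho$. As in Lemma 2, $s_0=0$. This holds at every point and for every choice of $t\in T_i$.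

Suppose there were some $t''\notin V$. Then $t''\in T_{i'}$ with $b_{i'}\ne0$ (possibly $i'=i$) and $t''\ne t$. Exchange $t''$ with an element $t'$ of a block with coefficient $0$, keeping $t$ in $T_i$. At the new point, with the same choice of $t$, the number $s_0$ has changed by $b_{i'}(t'-t'')\ne0$. But it is $0$ at both points, a contradiction. Hence $V=\mu_n$. That is, $t$ is the only root of unity with nonzero weight, so $n_i=1$ and $b_j=0$ for $j\ne i$.

So $F(x_{1,1})=a\,x_{j,1}$ with $n_j=1$. Note that $j<s$, since $n_s=q\ge2$. As $x_{j,1}$ belongs to a basis of $H^2(M;R)$, $a\in R$.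

**Step 3 (normalize and conclude).** If $a=0$, Lemma 1(c) gives $f=g_0$. Let $a\ne0$. Since $n_1=n_j=1$, $\tau_{(1\,j)}$ is an automorphism of $A$ (the identity if $j=1$). The lift of $g_{a^{-1}}\tau_{(1\,j)}(f\otimes\mathbb C)$ fixes $x_{1,1}$, and Proposition 4 applies to it. Grading endomorphisms commute with block permutations.

In case (ii) we get $g_{a^{-1}}\tau_{(1\,j)}(f\otimes\mathbb C)=\tau_\sigma$, with $\sigma$ extended by $\sigma(1)=1$. So $f\otimes\mathbb C=g_a\tau_{\sigma'}$ with $\sigma'=(1\,j)\sigma$, a permutation preserving block sizes. All generators $x_{i,l}$ have degree $\le q$, where $H^*(M;R)$ embeds in $A$. So $f=g_a\tau_{\sigma'}$.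

In case (i) we get $f(x_{i,l})\in\mathbb Cx_{j,1}^l\cap H^{2l}(M;R)=Rx_{j,1}^l$ for $i<s$, because $j<s$ and $x_{j,1}^l$ is one of the basis monomials in (4). The $x_{s,l}$ are polynomials in these generators, so $f$ has image in $R[x_{j,1}]$. $\square$

## 11. Cyclotomic blocks: Theorem B(2) and the Corollary

*Proof of Theorem B(2).* Let $R=\mathbb Z$ or $\mathbb Q$, and let $f\ne g_0$ have image in $R[x_{j,1}]$, where $n_j=1$.

**Step 1 (find the data).** By Section 10, $f(x_{1,1})=a\,x_{i_0,1}$ with $n_{i_0}=1$, and $a\ne0$ since otherwise $f=g_0$. As $x_{i_0,1}$ and $x_{j,1}$ are linearly independent for $i_0\ne j$ (both indices are $<s$), $i_0=j$. After the normalization of Section 10, case (ii) of Proposition 4 would make $f\otimes\mathbb C=g_a\tau_{\sigma'}$ an automorphism. This is impossible: $\dim H^2(M;\mathbb C)=s-1\ge2$, while the image of $f\otimes\mathbb C$ in degree $1$ lies in $\mathbb Cx_{j,1}$. So case (i) holds. Undoing the normalization,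
$$f(P_i)(z)=\prod_{\zeta\in\Sigma_i}(z+a\zeta x_{j,1}),\qquad \mu_n\setminus\{1\}=\Sigma_2\sqcup\dots\sqcup\Sigma_s,\quad |\Sigma_i|=n_i . \tag{9}$$

**Step 2 (rationality).** For $2\le i<s$ the coefficient of $z^{n_i-l}$ in (9) is $a^le_l(\Sigma_i)x_{j,1}^l$, and it lies in $\mathbb Qx_{j,1}^l$. Since $a\in\mathbb Q\setminus\{0\}$, $\prod_{\zeta\in\Sigma_i}(Y-\zeta)\in\mathbb Q[Y]$. The same holds for $i=s$, the quotient of $(Y^n-1)/(Y-1)$ by the other products. As the $\Phi_d$ are irreducible over $\mathbb Q$, each $\Sigma_i$ is the union of the sets of primitive $d$-th roots of unity over $d$ in some set $\Delta_i$. The $\Delta_i$ partition the divisors $d>1$ of $n$, and $\sum_{d\in\Delta_i}\varphi(d)=n_i$. Grouping the factors of (9) by $d$ gives the displayed formula.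

**Step 3 (the data are determined by $f$).** The scalar $a$ is read off from $f(x_{1,1})=a\,x_{j,1}$. For $2\le i<s$ the coefficients in (9) live in degrees $\le q$, where $x_{j,1}^l\ne0$. So they determine all $e_l(\Sigma_i)$, hence $\Sigma_i$ and $\Delta_i$; and $\Delta_s$ is the complement. Conversely, the formulas determine $f$.

**Step 4 (all data occur).** Given $a\ne0$ and such a partition, the product of $z+ax_{j,1}$ and the displayed polynomials is
$$\prod_{\zeta\in\mu_n}(z+a\zeta x_{j,1})=z^n-(-ax_{j,1})^n=z^n\quad\text{in }H^*(M;R)[z],$$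
because $x_{j,1}^n=0$: put $z=-x_{j,1}$ in $\prod_iP_i(z)=z^n$. So relation (2) is respected, and $f$ is a well-defined endomorphism. The $\Phi_d$ have integral coefficients, so its image lies in $R[x_{j,1}]$. It is not $g_0$, since $f(x_{1,1})=a\,x_{j,1}\ne0$. $\square$

*Proof of the Corollary.* By Theorem A, a non-grading endomorphism is projective, and it is not $g_0$. Conversely, a projective endomorphism $f\ne g_0$ is not grading: $g_a$ with $a\ne0$ is injective on $H^2$, which has rank $2$, while the image of a projective endomorphism in $H^2$ has rank at most $1$. So a non-grading endomorphism exists iff a projective $f\ne g_0$ exists. By Theorem B(2) with $j=1$, this happens iff the divisors $d>1$ of $n$ can be split as $\Delta_2\sqcup\Delta_3$ with $\sum_{\Delta_2}\varphi(d)=p$ and $\sum_{\Delta_3}\varphi(d)=q$. The second equation follows from the first, since $\sum_{d\mid n,\,d>1}\varphi(d)=n-1=p+q$. If $n$ is prime, the only nonempty choice is $\Delta_2=\{n\}$, with sum $n-1=p+q\ne p$. For example, every endomorphism for $M(1,2,4)$, $n=7$, is grading.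

For the last sentence: if $p=q\ge2$, swapping the last two blocks fixes $x_{1,1}$ and sends $x_{2,1}$ to $x_{3,1}=-x_{1,1}-x_{2,1}$. If, say, $p=1<q$, swapping the first two blocks interchanges $x_{1,1}$ and $x_{2,1}$. In both cases $x_{1,1},x_{2,1}$ is a basis of $H^2$. The swap acts on $H^2$ with rank $2$, so it is not projective; and it does not act on $H^2$ as a scalar, so it is not grading. $\square$
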